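# Finite Minkowski planes with all translations along one family of generators

## 1. Circles with an odd number of points

A finite Minkowski plane is a square grid of points together with a family of curves, the circles, each of which meets every column and every row of the grid exactly once. Some automorphisms of such a plane slide the points along the rows while holding one column still. Suppose that for every column there are as many of these slides as there can possibly be. Must the same be true with rows and columns exchanged?

If each circle has an odd number of points, a single parity count answers yes. We prove that case first and then ask what happens when the number is even. Here are the precise terms.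

**Definition (Minkowski plane).** A Minkowski plane $\mathcal M=(P,\mathcal C,\mathcal G_1\cup\mathcal G_2)$ consists of a point set $P$, a non-empty set $\mathcal C$ of circles, which are subsets of $P$ with at least three points, and two different partitions $\mathcal G_1,\mathcal G_2$ of $P$, whose members are called generators, such that:

- (G) each generator in $\mathcal G_1$ meets each generator in $\mathcal G_2$ in exactly one point;
- (C) each circle meets each generator in exactly one point;
- (J) three points, no two of which lie on a common generator, are joined by a unique circle;
- (T) let $C$ be a circle and $p\in C$. Call a circle $D$ touching $C$ at $p$ if $D=C$ or $D\cap C=\{p\}$. Then the circles touching $C$ at $p$ partition $P\setminus(G_1(p)\cup G_2(p))$, where $G_i(p)$ is the generator in $\mathcal G_i$ containing $p$.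

The plane is finite if $P$ is finite. All planes below are finite unless the contrary is said.

**Circles as bijections.** We first turn the axioms into statements about a set of bijections. Put $X=\mathcal G_1$ and $Y=\mathcal G_2$. By (G) the map $p\mapsto(G_1(p),G_2(p))$ is a bijection $P\to X\times Y$, so we may take $P=X\times Y$; the generators in $\mathcal G_1$ are the sets $\{x\}\times Y$ and those in $\mathcal G_2$ are the sets $X\times\{y\}$. By (C) each circle is the graph of a bijection $X\to Y$. Let $\mathcal S$ be the set of these bijections. We identify a bijection with its graph, so $|f\cap f'|$ is the number of $x\in X$ with $f(x)=f'(x)$. Put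
$$N=|X|=|Y|\ge 3,\qquad n=N-1,$$
so that a circle has $N$ points. We call $n$ the order of the plane. Maps are composed from right to left.

Axiom (J) says: for distinct $x_1,x_2,x_3\in X$ and distinct $y_1,y_2,y_3\in Y$ exactly one $f\in\mathcal S$ satisfies $f(x_i)=y_i$ for $i=1,2,3$. Fixing the $x_i$ and varying the $y_i$ we get
$$|\mathcal S|=N(N-1)(N-2),\qquad |f\cap f'|\le 2\ \text{ for distinct } f,f'\in\mathcal S. \tag{1}$$

In (T), the set $P\setminus (G_1(p)\cup G_2(p))$ has $n^2$ points, and each circle touching $C$ at $p$ has $n$ points besides $p$, all of them in that set. So exactly $n$ circles touch $C$ at $p$ (including $C$), and any two distinct ones among them meet only in $p$. We call these $n$ circles the pencil of $C$ at $p$. Two distinct circles touch precisely when they have exactly one common point.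

**Orders 2 and 3 by hand.** If $N=3$ then $|\mathcal S|=6$, and if $N=4$ then $|\mathcal S|=24$. In both cases $|\mathcal S|=N!$, so $\mathcal S$ consists of all bijections $X\to Y$, and there is no choice. For $N=3$ the pencil of $f$ at $(x,f(x))$ is $\{f,f\tau\}$, where $\tau$ is the transposition of the other two elements of $X$. For $N=4$ it is $\{f,f\rho,f\rho^2\}$, where $\rho$ is a $3$-cycle on $X\setminus\{x\}$; the three other circles through $(x,f(x))$ are $f$ composed with a transposition of two elements of $X\setminus\{x\}$, and they agree with $f$ in exactly two places.

**Definition (translations).** An automorphism of $\mathcal M$ is a permutation of $P$ that maps circles onto circles and generators onto generators. For $G\in\mathcal G_i$, a $G$-translation is an automorphism that is either the identity or fixes precisely the points of $G$, and that fixes every generator in $\mathcal G_{3-i}$. The plane is $G$-transitive if the group of $G$-translations acts transitively on $H\setminus(H\cap G)$ for each $H\in\mathcal G_{3-i}$.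

**Translations as permutations of $X$.** An automorphism fixing every generator in $\mathcal G_2$ maps a generator $G\in\mathcal G_1$ to a generator meeting every $X\times\{y\}$ in exactly one point, hence to a generator in $\mathcal G_1$. So it has the form $(x,y)\mapsto(\alpha(x),y)$ with a permutation $\alpha$ of $X$. This map sends the graph of $f$ to the graph of $f\alpha^{-1}$. So it is an automorphism if and only if $\mathcal S\alpha=\mathcal S$. Let
$$A=\{\alpha\in\operatorname{Sym}(X):\mathcal S\alpha=\mathcal S\},\qquad K_x=\{\alpha\in A:\alpha=1\text{ or }\operatorname{Fix}\alpha=\{x\}\}\quad(x\in X).$$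
$A$ is a group, and $\mathcal S$ is a disjoint union of cosets $fA$. The fixed points of $(x,y)\mapsto(\alpha(x),y)$ form the set $\operatorname{Fix}\alpha\times Y$, so $K_x$ describes exactly the $G$-translations for $G=\{x\}\times Y$, and $G$-transitivity means that $K_x$ is transitive on $X\setminus\{x\}$.

For $N=3,4$ we have $A=\operatorname{Sym}(X)$, and $K_x$ is generated by the $\tau$, respectively the $\rho$, from above. So these two planes are $G$-transitive for every $G\in\mathcal G_1$, and by symmetry for every $G\in\mathcal G_2$.

**Lemma 1.1.** In every finite Minkowski plane:

1. only the identity of $A$ fixes three points of $X$;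
2. for $f\in\mathcal S$ and $x\in X$, all members of $fK_x$ lie in the pencil of $f$ at $(x,f(x))$;
3. $K_x$ is a group, its non-identity elements fix no point of $X\setminus\{x\}$, and $|K_x|\le n$;
4. $\alpha K_x\alpha^{-1}=K_{\alpha(x)}$ for $\alpha\in A$.

**Proof.** (1) If $\alpha\in A$ fixes three points and $f\in\mathcal S$, then $f$ and $f\alpha$ are members of $\mathcal S$ that agree in three places. By (1) they are equal, so $\alpha=1$.

(2) Let $1\neq\alpha\in K_x$. Then $f\alpha(z)=f(z)$ if and only if $\alpha(z)=z$, that is, $z=x$. So $f\alpha$ meets $f$ only in $(x,f(x))$.

(3) Let $\alpha\ne\beta$ be in $K_x$. By (2), $f\alpha$ and $f\beta$ are distinct members of one pencil, so they agree exactly at $x$. Now $f\alpha(z)=f\beta(z)$ holds if and only if $\alpha^{-1}\beta$ fixes $z$. So $\operatorname{Fix}(\alpha^{-1}\beta)=\{x\}$ and $\alpha^{-1}\beta\in K_x$. Thus $K_x$ is a group. The second claim is its definition, and it implies that different elements of $K_x$ send a given $y\ne x$ to different points of $X\setminus\{x\}$, so $|K_x|\le n$.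

(4) $\operatorname{Fix}(\alpha\kappa\alpha^{-1})=\alpha(\operatorname{Fix}\kappa)$. $\square$

The hypothesis for most of these notes is

(H) $\mathcal M$ is $G$-transitive for all $G\in\mathcal G_1$.

**Lemma 1.2.** Assume (H). Then:

1. $K_x$ has order $n$ and is regular on $X\setminus\{x\}$, i.e. for $y,z\ne x$ exactly one $\alpha\in K_x$ maps $y$ to $z$;
2. the pencil of $f\in\mathcal S$ at $(x,f(x))$ is exactly $fK_x$. Hence touching circles lie in the same coset of $A$, and members of $\mathcal S$ in different cosets of $A$ agree in exactly $0$ or $2$ places;
3. $A$ is 2-transitive on $X$.

**Proof.** (1) $K_x$ is transitive on the $n$ points of $X\setminus\{x\}$, and only its identity fixes one of them.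

(2) $fK_x$ is contained in the pencil by Lemma 1.1, and both have $n$ members. So two circles with exactly one common point lie in one coset of $A$. Members of different cosets are distinct, so they agree in at most two places, and not in exactly one.

(3) Given $y\ne z$, choose $x\ne y,z$, which is possible since $N\ge3$; then $K_x$ contains an element mapping $y$ to $z$. So $A$ is transitive, and the stabilizer $A_x\supseteq K_x$ is transitive on $X\setminus\{x\}$. $\square$

The next lemma shows what one would like to prove.

**Lemma 1.3.** Assume (H). If $\mathcal S=fA$ for some $f\in\mathcal S$, then $\mathcal M$ is $G$-transitive for all $G\in\mathcal G_2$.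

**Proof.** A permutation $\beta$ of $Y$ acts on $X\times Y$ by $(x,y)\mapsto(x,\beta(y))$ and sends the graph of $g$ to that of $\beta g$. For $\beta=f\alpha f^{-1}$ with $\alpha\in A$ we have $\beta\mathcal S=f\alpha A=fA=\mathcal S$, so this is an automorphism, and it fixes every generator in $\mathcal G_1$. The non-identity elements of the group $fK_xf^{-1}$ fix precisely $f(x)$, so they give translations for the generator $X\times\{f(x)\}$; and the group is transitive on $Y\setminus\{f(x)\}$. As $f$ is a bijection, every generator in $\mathcal G_2$ is reached. $\square$

**Proposition 1.4.** Assume (H), and let $n$ be even. Then $\mathcal S=gA$ for every $g\in\mathcal S$. Consequently $\mathcal M$ is $G$-transitive for all generators $G$.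

**Proof.** Let $T=\bigcup_{z\in X}(K_z\setminus\{1\})$; the union is disjoint. We claim that for all $x,y\in X$
$$\#\{\alpha\in T:\alpha(x)=y\}=n-1. \tag{2}$$
If $y=x$, these are the $n-1$ elements of $K_x\setminus\{1\}$. If $y\neq x$, there is exactly one in each $K_z$ with $z\ne x,y$, by regularity, and it is not the identity. There is none in $K_x$, whose elements fix $x$, and none in $K_y$, whose elements fix $y$ and so send no other point there. The number is $N-2=n-1$.

Suppose $f\in\mathcal S\setminus gA$. By Lemma 1.2(2), $|f\cap g\alpha|\in\{0,2\}$ for all $\alpha\in A$. But by (2)
$$\sum_{\alpha\in T}|f\cap g\alpha|=\sum_{x\in X}\#\{\alpha\in T:\alpha(x)=g^{-1}f(x)\}=N(n-1)=(n+1)(n-1), \tag{3}$$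
which is odd for even $n$, while every term on the left is even. This is a contradiction, so $\mathcal S=gA$. Lemma 1.3 gives the rest. $\square$

## 2. Odd order: types D and E, and the empty parity count

What changes when $n$ is odd? First, the statement we want.

In the Klein–Kroll classification the type of a Minkowski plane is determined by the set of generators $G$ for which it is $G$-transitive. The plane is of type D if it is $G$-transitive for every generator $G$ of one of the two generator sets and for no generator of the other set. It is of type E if it is $G$-transitive for every generator of one set and for exactly one generator of the other. The paper "The known finite Minkowski planes — a characterization in terms of Klein–Kroll types" is the source of our problem: there are infinite Minkowski planes of type D, there is no finite one of type E, and the conjecture is that there is no finite one of type D. The conjecture is true, and more holds.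

**Theorem 2.1.** If a finite Minkowski plane is $G$-transitive for every generator $G$ of one generator set, then it is $G$-transitive for every generator of both sets. In particular no finite Minkowski plane is of type D (nor of type E).

**Theorem 2.2.** For a finite Minkowski plane $\mathcal M$ the following are equivalent:

- (a) $\mathcal M$ is $G$-transitive for at least two generators $G$ of the same generator set;
- (b) $\mathcal M$ is $G$-transitive for all generators;
- (c) $\mathcal M$ is isomorphic to a plane with point set $PG(1,q)^2$ whose circles are the graphs of the elements of $PGL(2,q)$ ($q$ even), or of $PSL(2,q)\cup\big(PGL(2,q)\setminus PSL(2,q)\big)\sigma$ ($q$ odd, $\sigma\in\operatorname{Aut}GF(q)$).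

Consequently, in a finite plane the set of generators $G$ with $G$-transitivity either is the set of all generators or contains at most one generator from each set.

The "in particular" in Theorem 2.1 is immediate: each generator set has $N\ge3$ members, so a plane of type D or E is $G$-transitive for all generators of one set but not for all of the other. The two generator sets play the same role, so for Theorem 2.1 we may assume (H), and we do so through Section 6. Proposition 1.4 settles even $n$. For $n=3$ we saw that $\mathcal S$ is the set of all bijections and $A=\operatorname{Sym}(X)$, so $\mathcal S=fA$. From here until the end of Section 6,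
$$n\ge5\ \text{ is odd, and } N\ge 6\ \text{ is even.}$$

**Where the count stops.** For odd $n$ the number $(n+1)(n-1)$ in (3) is even and nothing follows. There is also a deeper obstacle: for odd $n$ the target $\mathcal S=gA$ can be false. Take $q=27$, $\sigma:u\mapsto u^3$ on $GF(27)\cup\{\infty\}$, and $\mathcal S=PSL(2,27)\cup(PGL(2,27)\setminus PSL(2,27))\sigma$. Section 7 checks that this is a Minkowski plane that is $G$-transitive for all $G$. If $\mathcal S=gA$, then $1\in \mathcal S$ would give $g^{-1}\in A$ and $\mathcal S=A$, so $\mathcal S$ would be a group. But for $\eta\in PGL(2,27)\setminus PSL(2,27)$ the square $(\eta\sigma)^2=\eta\,(\sigma\eta\sigma^{-1})\,\sigma^2$ lies in $PGL(2,27)\sigma^2$. Since $\sigma^i$ fixes $\infty,0,1$ and only the identity of $PGL(2,27)$ does so, the cosets $PGL(2,27)\sigma^i$ for $i=0,1,2$ are disjoint. So $(\eta\sigma)^2\notin\mathcal S$. Hence for odd $n$ we must allow for more than one coset, and we need to know what $A$ is.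

**Groups that can occur.** Let $F=GF(q)$ and $PG(1,q)=F\cup\{\infty\}$. The group $PGL(2,q)$ of maps $u\mapsto(au+b)/(cu+d)$, $ad-bc\ne0$, is sharply 3-transitive: exactly one element maps a given ordered triple of distinct points to another. It has order $(q+1)q(q-1)$. Scaling the matrix multiplies $ad-bc$ by a non-zero square, so "$ad-bc$ is a square" is a property of the map; the maps with this property form $PSL(2,q)$. For even $q$ it is all of $PGL(2,q)$, and for odd $q$ it has index $2$. A field automorphism $\sigma$ acts on $PG(1,q)$ with $\sigma(\infty)=\infty$. Conjugation by $\sigma$ applies $\sigma$ to the matrix entries, so $\sigma$ normalizes both groups. If $q$ is an odd square and $\sigma$ is the involutory automorphism, we put $M(q)=PSL(2,q)\cup(PGL(2,q)\setminus PSL(2,q))\sigma$.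

A permutation group is regular if it is transitive and only the identity fixes a point. It is sharply 2-transitive if exactly one element maps a given ordered pair of distinct points to another. Example: the maps $u\mapsto au+b$, $a\neq0$, on a finite field form a sharply 2-transitive group, and the maps $u\mapsto u+b$ are a regular normal subgroup of it. Another example: $\operatorname{Sym}(4)$ has the regular normal subgroup $\{1,(12)(34),(13)(24),(14)(23)\}$. We use these published theorems.

- **(Frobenius)** A finite sharply 2-transitive group has a regular normal subgroup.
- **(Z)** (Zassenhaus, Feit, Ito, Suzuki; see Huppert–Blackburn, Finite Groups III, Ch. XI) Let $A$ be a 2-transitive permutation group on a finite set of size $n+1$, in which only the identity fixes three points, and which has no regular normal subgroup. If $n$ is odd, then $n=q$ is a prime power and $A$ is permutation isomorphic to $PSL(2,q)$, $PGL(2,q)$ or ($q$ a square) $M(q)$, acting on $PG(1,q)$. The groups $PGL(2,q)$ and $M(q)$ are sharply 3-transitive.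
- **(Zassenhaus, only for Theorem 2.2)** A finite sharply 3-transitive group is $PGL(2,q)$ or, for $q$ an odd square, $M(q)$.

Some formulations of (Z) also ask that a non-identity element of $A$ fixes two points. If no such element exists, a 2-transitive $A$ is sharply 2-transitive and has a regular normal subgroup by Frobenius' theorem, so nothing is lost.

By Lemmas 1.1 and 1.2, our $A$ satisfies every hypothesis of (Z) except possibly the last: that it has no regular normal subgroup. Nothing so far rules that out.

## 3. A regular normal subgroup gives a parallelism on the circles

Suppose, for a contradiction to be reached in Section 4, that $A$ has a regular normal subgroup $E$. This section describes what $\mathcal S$ looks like and shows that the obvious counts are consistent with it.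

**Step 1: a sharply 2-transitive group $L$.** The purpose is to replace $A$ by a subgroup of known order. Fix $x\in X$ and put $L=EK_x$, a group since $E$ is normal. As $E$ is regular, $E\cap K_x=1$ and $|L|=Nn$. If $ek$ ($e\in E$, $k\in K_x$) fixes $x$, then $e(x)=x$, so $e=1$; hence $L_x=K_x$. The group $L$ is transitive since $E$ is, and $L_x$ is transitive on $X\setminus\{x\}$. So $L$ is 2-transitive of order $N(N-1)$, that is, sharply 2-transitive.

For $y\in X$ choose $l\in L$ with $l(x)=y$. Then $L_y=lL_xl^{-1}=lK_xl^{-1}=K_y$ by Lemma 1.1(4). So
$$L_y=K_y\quad\text{for all } y\in X. \tag{4}$$

**Step 2: which elements of $L$ have no fixed point.** A non-identity element of $L$ with a fixed point $y$ lies in $K_y$ and fixes only $y$. There are $N(n-1)$ of these. So $Nn-1-N(n-1)=N-1$ elements have no fixed point. The $N-1$ elements of $E\setminus\{1\}$ are such, so they are all of them.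

**Step 3: coincidences between circles.** Since $L\le A$, the set $\mathcal S$ is a disjoint union of $|\mathcal S|/|L|=N-2$ cosets $f_iL$. Call $f,f'$ parallel if $f'\in fE$. This is an equivalence relation, and each coset of $L$ consists of $n$ parallel classes of size $N$. For distinct circles $f,f'$:

- if they are parallel, they agree nowhere, since $f^{-1}f'\in E\setminus\{1\}$;
- if they lie in the same coset of $L$ and are not parallel, they agree in exactly one place, since $f^{-1}f'\in L\setminus E$ has exactly one fixed point by Step 2;
- if they lie in different cosets of $L$, they agree in $0$ or $2$ places. For if they touched at $(y,f(y))$, then $f'\in fK_y=fL_y\subseteq fL$ by Lemma 1.2(2) and (4).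

**Counting one circle against one coset.** The natural next try is to repeat Proposition 1.4: take $f\notin gL$ and count its coincidences with $gL$. For each $z\in X$ there are $|L|/N=n$ elements $\alpha\in L$ with $\alpha(z)=g^{-1}f(z)$, so $\sum_{\alpha\in L}|f\cap g\alpha|=Nn$, and with values $0$ and $2$ this means that $Nn/2$ circles of the coset meet $f$ twice. Counting pairs of points instead, each of the $Nn/2$ pairs $\{z,z'\}$ belongs to exactly one $\alpha\in L$: again $Nn/2$ circles. Counting within one parallel class $g\alpha E$ gives $\sum_{\varepsilon\in E}|f\cap g\alpha\varepsilon|=N$, so $N/2$ members of the class meet $f$ twice. All these numbers agree and are integers because $N$ is even. A single circle against a single coset leads nowhere.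

Look again at (3). Over $GF(2)$, with $v_f$ the characteristic vector of the graph of $f$, formula (2) says $\sum_{\alpha\in T}v_{g\alpha}=(n-1)\mathbf 1$, where $\mathbf 1$ is the all-one vector, and (3) is the inner product of this with $v_f$. For odd $n$ that vector is zero. But we need not restrict ourselves to one linear combination: Step 3 tells us all inner products $v_f\cdot v_{f'}$ modulo $2$, for all circles at once. So we can compute the rank of the whole system and compare it with the space available.

## 4. The rank over $GF(2)$ excludes a regular normal subgroup

**Proposition 4.1.** Assume (H), and let $n\ge5$ be odd. Then $A$ has no regular normal subgroup.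

**Proof.** We suppose that $E$ is one and keep the notation of Section 3.

**Step 1: the Gram matrix.** The purpose is to find the rank of the form on the span of the circles. Let $W=GF(2)^{X\times Y}$ with the standard non-degenerate bilinear form, let $v_f\in W$ be the characteristic vector of the graph of $f$, and let $\mathcal V=\langle v_f:f\in\mathcal S\rangle$. The number $v_f\cdot v_{f'}$ is $|f\cap f'|$ modulo $2$, and $v_f\cdot v_f=N=0$ because $N$ is even. So by Step 3 of Section 3
$$v_f\cdot v_{f'}=\begin{cases}1&f,f'\text{ in the same coset of }L\text{ and not parallel},\\0&\text{otherwise (including } f=f').\end{cases}\tag{5}$$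
Order the circles by cosets of $L$, and inside a coset by parallel classes. The Gram matrix is block diagonal with $N-2$ blocks $(J_n-I_n)\otimes J_N$, where $J$ denotes an all-one matrix. If $(J_n-I_n)u=0$ over $GF(2)$, then every entry of $u$ equals the sum of all entries, so $u$ is constant; and the constant vector $(1,\dots,1)$ does lie in the kernel, as $n$ is odd. So $J_n-I_n$ has rank $n-1=N-2$. Since $J_N$ has rank $1$, each block has rank $N-2$. The rank of the form on $\mathcal V$ is the rank of the Gram matrix of a spanning set:
$$\operatorname{rank}\text{ of the form on }\mathcal V=(N-2)^2. \tag{6}$$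

**Step 2: removing what the generators account for.** The radical $\mathcal V\cap\mathcal V^\perp$ has dimension at most $\dim \mathcal V^\perp=N^2-\dim\mathcal V=N^2-(N-2)^2-\dim(\mathcal V\cap\mathcal V^\perp)$, so at most $2N-2$. That is too weak. But a large part of this bound comes from the fact that every circle meets every generator once, and we divide that part out.

Let $V_x$ and $H_y$ be the characteristic vectors of $\{x\}\times Y$ and $X\times\{y\}$, and let $U$ be the span of all $V_x+V_{x'}$ and all $H_y+H_{y'}$. The $V_x$ are linearly independent, so the sums $V_x+V_{x'}$ span a space of dimension $N-1$; likewise for the $H_y+H_{y'}$. A vector in the intersection of these two spaces is a function on $X\times Y$ that depends only on $x$ and also only on $y$, so it is constant. The all-one vector does lie in both, being the sum of all $V_x$ and of all $H_y$, with $N$ even. Hence $\dim U=2(N-1)-1=2N-3$.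

We have $V_x\cdot V_{x'}=0$ and $H_y\cdot H_{y'}=0$ (the numbers are $0$ or $N$) and $V_x\cdot H_y=1$, so $(V_x+V_{x'})\cdot(H_y+H_{y'})=4=0$. Thus $U\subseteq U^\perp$. Since $v_f\cdot V_x=v_f\cdot H_y=1$, each $v_f$ is orthogonal to $U$, so $\mathcal V\subseteq U^\perp$. The form induces a form on $\overline W=U^\perp/U$, which is non-degenerate because $(U^\perp)^\perp=U$, and
$$\dim\overline W=N^2-2(2N-3)=(N-2)^2+2. \tag{7}$$

**Step 3: the radical that is left has dimension at most $1$.** Let $\overline{\mathcal V}$ be the image of $\mathcal V$ in $\overline W$ and $\overline R=\overline{\mathcal V}\cap\overline{\mathcal V}^\perp$. Vectors of $U$ are orthogonal to $\mathcal V$, so the forms on $\mathcal V$ and $\overline{\mathcal V}$ have the same rank, and (6) gives $\dim\overline{\mathcal V}=(N-2)^2+\dim\overline R$. With (7),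
$$\dim\overline R\le\dim\overline{\mathcal V}^\perp=\dim\overline W-\dim\overline{\mathcal V}=2-\dim\overline R,\qquad\text{so}\qquad \dim\overline R\le1. \tag{8}$$

**Step 4: pairs of parallel circles give radical vectors.** Let $f\ne f'$ be parallel and $w=v_f+v_{f'}$. For any $f''\in\mathcal S$ the values $v_{f''}\cdot v_f$ and $v_{f''}\cdot v_{f'}$ in (5) depend only on the parallel classes involved, so they are equal and $v_{f''}\cdot w=0$. Hence $w\in\mathcal V\cap\mathcal V^\perp$ and its image $\overline w$ lies in $\overline R$.

**Step 5: these vectors do not vanish in $\overline W$.** We claim $w\notin U$. Every element of $U$ is a function of the form $a(x)+b(y)$; suppose $w(x,y)=a(x)+b(y)$. As $f$ and $f'$ agree nowhere, $w$ has exactly two ones on each $\{x\}\times Y$ and on each $X\times\{y\}$. If $a$ takes the value $0$ at some $x$, then $b$ has exactly two ones; if $a$ takes the value $1$, then $b$ has exactly two zeros. So if $a$ is not constant, $N=4$, a contradiction to $N\geq 6$. If $a$ is constant, then $w$ is constant on each $X\times\{y\}$ and has $0$ or $N>2$ ones there, again a contradiction.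

**Step 6: three parallel circles.** A parallel class has $N\ge3$ members; take three distinct ones $f,f',f''$. The images of $v_f+v_{f'}$, $v_{f'}+v_{f''}$ and $v_f+v_{f''}$ are three non-zero elements of $\overline R$ with sum $0$. By (8), $\overline R$ has only one non-zero element $r$, so all three equal $r$ and their sum is $3r=r\neq0$. This contradiction proves the proposition. $\square$

Step 5 is where $N=4$ must be excluded, and it really does fail there. With $X=Y=\{1,2,3,4\}$, $f=1$ and $f'=(12)(34)$, the vector $w$ is one exactly on $\{1,2\}\times\{1,2\}$ and $\{3,4\}\times\{3,4\}$. So $w(x,y)=a(x)+b(y)$ with $a$ the characteristic function of $\{3,4\}$ and $b$ that of $\{1,2\}$, and $w\in U$. Indeed $A=\operatorname{Sym}(4)$ has a regular normal subgroup.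

## 5. The second coset of $PSL(2,q)$

By Lemmas 1.1 and 1.2, Proposition 4.1 and (Z), the group $A$ is permutation isomorphic to $PSL(2,q)$, $PGL(2,q)$ or $M(q)$ on $PG(1,q)$, with $q=n$. In the last two cases $A$ is sharply 3-transitive, so $|A|=N(N-1)(N-2)=|\mathcal S|$, hence $\mathcal S=fA$, and Lemma 1.3 finishes the proof of Theorem 2.1. The case left is
$$A=PSL(2,q),\qquad X=PG(1,q),\qquad q=n\ge5\text{ odd}.$$

**Step 1: normalizing.** We make the circles permutations of one set. Choose a member $f_0$ of $\mathcal S$ and identify $Y$ with $X$ via $f_0$; that is, replace $\mathcal S$ by $f_0^{-1}\mathcal S$. The group $A$, defined by multiplication on the right, does not change. Now $1\in\mathcal S$, so $A\subseteq\mathcal S$. As $|\mathcal S|=(q+1)q(q-1)=2|A|$, we have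
$$\mathcal S=A\cup gA\quad\text{for some permutation } g\text{ of }X,\ g\notin A.$$
The task is to find $g$.

**Step 2: $g$ exchanges two orbits on triples.** Only the identity of $A$ fixes three points, so $A$ has exactly two orbits $O_1,O_2$ on the $(q+1)q(q-1)$ ordered triples of distinct points. Suppose $g$ mapped some triple $t$ into its own orbit, say $g(t)=\alpha(t)$ with $\alpha\in A$. Then $g$ and $\alpha$ are members of $\mathcal S$ that agree in three places, so $g=\alpha\in A$ by (J), a contradiction. So $g$ interchanges $O_1$ and $O_2$.

**Step 3: a map fixing $\infty,0,1$ and preserving the orbits.** Choose $\delta\in PGL(2,q)\setminus A$. It normalizes $A$, which has index $2$ in $PGL(2,q)$, so it permutes $\{O_1,O_2\}$. Since $PGL(2,q)=A\cup\delta A$ is transitive on triples, $\delta$ interchanges $O_1$ and $O_2$. Hence $\delta g$ preserves $O_1$ and $O_2$, and for a suitable $\alpha\in A$ the map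
$$h=\alpha\delta g$$
fixes each of $\infty,0,1$ and preserves $O_1$ and $O_2$.

**Step 4: translation into squares.** Let $F=GF(q)$ and let $\psi$ be its quadratic character: $\psi(0)=0$, $\psi(c)=1$ for non-zero squares and $\psi(c)=-1$ for non-squares. For $x\ne y$ in $F$ the unique element of $PGL(2,q)$ mapping $(\infty,0,1)$ to $(\infty,x,y)$ is $u\mapsto x+(y-x)u$, with determinant $y-x$. So $(\infty,x,y)$ lies in the $A$-orbit of $(\infty,0,1)$ if and only if $\psi(y-x)=1$. Hence $h$ induces a permutation of $F$ with
$$h(0)=0,\qquad h(1)=1,\qquad \psi(h(x)-h(y))=\psi(x-y)\quad\text{for all }x,y\in F. \tag{9}$$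

## 6. Maps that preserve squareness of differences

The following is a theorem of Carlitz (Proc. AMS 11 (1960), 456–459).

**Lemma 6.1.** Let $q=p^s$ be odd, $F=GF(q)$, and let $f:F\to F$ satisfy $f(0)=0$, $f(1)=1$ and $\psi(f(x)-f(y))=\psi(x-y)$ for all $x,y$. Then $f(x)=x^{p^j}$ for some $j$.

To see how it works, take $q=p$ prime. As elements of $F$ we have $\psi(c)=c^m$ with $m=(p-1)/2$. The functions $(x-b)^m$ span the polynomials of degree at most $m$, and the hypothesis says that this space is carried to itself by $w\mapsto w\circ f$. So $f,f^2,\dots,f^m$ all have degree at most $m$, which forces $\deg f\le1$. In general one has to handle one "degree" for each $p$-adic digit of the exponent.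

**Proof.** **Step 1: an invariant space of functions.** Put $m=(q-1)/2$ and $e=(p-1)/2\ge1$. Since $m=e(1+p+\dots+p^{s-1})$, all $s$ of its $p$-adic digits equal $e$. In $F$ we have $\psi(c)=c^m$, and $1\neq-1$, so
$$(f(x)-f(b))^m=(x-b)^m\quad\text{for all }x,b\in F.$$
Also $f$ is injective, since $x\neq y$ gives $\psi(f(x)-f(y))\neq0$; so $f$ is bijective. Let $\mathcal W$ be the $F$-space of functions $F\to F$ spanned by all $x\mapsto(x-b)^m$, $b\in F$. Then
$$\mathcal W=\langle (f(x)-f(b))^m:b\in F\rangle=\langle(f(x)-c)^m:c\in F\rangle=\{w\circ f:w\in\mathcal W\}. \tag{10}$$

**Step 2: a basis of $\mathcal W$.** We have $(x-b)^m=\sum_{k=0}^m\binom mk(-b)^{m-k}x^k$ (with $0^0=1$). The functions $x^k$, $0\le k\le q-1$, are linearly independent on $F$. If a linear functional on the span of $x^0,\dots,x^m$ takes the value $\lambda_k$ on $x^k$ and vanishes on $\mathcal W$, then $\sum_k\lambda_k\binom mk(-1)^{m-k}b^{m-k}=0$ for all $b\in F$; since the functions $b\mapsto b^{m-k}$, $0\le k\le m$, are linearly independent, $\lambda_k\binom mk=0$ in $F$ for all $k$. So $\mathcal W$ is spanned by the $x^k$ with $\binom mk\not\equiv0\pmod p$. By Lucas' theorem $\binom mk\equiv\prod_i\binom{e}{k_i}\pmod p$, where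 $k_i$ are the $p$-adic digits of $k$. Hence $\mathcal W$ is spanned by the $x^k$, $0\le k\le q-1$, for which all digits of $k$ are at most $e$. (For $q=9$: $m=4$, $e=1$, and $(x-b)^4=(x-b)(x^3-b^3)=x^4-bx^3-b^3x+b^4$, so $\mathcal W=\langle1,x,x^3,x^4\rangle$.) Applying (10) to $w=x^k$ we get
$$f^k\in\mathcal W\quad\text{whenever } 0\le k\le q-1 \text{ and all digits of }k\text{ are}\le e, \tag{11}$$
where $f^k$ is the $k$-th power of the function $f$, not an iterate.

**Step 3: digits as variables.** Substituting $X_i=x^{p^i}$ defines a ring homomorphism from $F[X_0,\dots,X_{s-1}]$ to the ring of functions $F\to F$. It maps $\prod X_i^{k_i}$ with $0\le k_i\le p-1$ to $x^k$, where $k=\sum k_ip^i$, and these are the exponents $0,\dots,q-1$, each once. So every function corresponds to exactly one reduced polynomial, i.e. one of degree at most $p-1$ in each variable, and the function lies in $\mathcal W$ if and only if its reduced polynomial has degree at most $e$ in each variable. Let $\Phi$ be the reduced polynomial of $f$, and let $\deg_l$ be the degree in $X_l$.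

**Step 4: $\Phi$ has degree at most $1$ in each variable.** By (11) with $k=1$, $\deg_l\Phi\le e$ for all $l$. Let $2\le j\le e$ and suppose $(j-1)\deg_l\Phi\le e$ for all $l$. Then $\deg_l\Phi^j=j\deg_l\Phi\le2e=p-1$, so $\Phi^j$ is reduced and is the polynomial of $f^j$. By (11), $f^j\in\mathcal W$, so $j\deg_l\Phi\le e$. By induction $e\deg_l\Phi\le e$, that is, $\deg_l\Phi\le1$ for all $l$.

**Step 5: only one variable occurs.** Let $0<i<s$. Raising a function to the power $p^i$ raises coefficients to that power and turns $x^{p^l}$ into $x^{p^{l+i}}$, where $x^{q}=x$ on $F$. So $f^{p^i}$ corresponds to the polynomial $\Phi^{(i)}$ obtained from $\Phi$ by raising the coefficients to the power $p^i$ and replacing $X_l$ by $X_{l+i}$, indices mod $s$. It has degree at most $1$ in each variable. The product $\Phi^e\Phi^{(i)}$ has degree at most $e+1\le p-1$ in each variable, so it is reduced and corresponds to $f^{e+p^i}$. The exponent $e+p^i$ has digits $e$, $1$ and zeros, so this function is in $\mathcal W$ by (11). Hence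
$$e\deg_l\Phi+\deg_l\Phi^{(i)}\le e\quad\text{for all }l,$$
and no $X_l$ occurs in both $\Phi$ and $\Phi^{(i)}$. Let $I\subseteq\mathbb Z/s\mathbb Z$ be the set of $l$ such that $X_l$ occurs in $\Phi$. Then $I\cap(I+i)=\emptyset$ for all $i\not\equiv0\pmod s$. If $l\ne l'$ were in $I$, then $l\in I\cap(I+(l-l'))$, a contradiction; so $|I|\le1$. Thus $\Phi$ is a constant or $a+bX_j$. From $f(0)=0$ and $f(1)=1$ we get $\Phi=X_j$, that is, $f(x)=x^{p^j}$. $\square$

**End of the proof of Theorem 2.1.** Return to $h=\alpha\delta g$. By (9) and Lemma 6.1, $h$ acts on $F$ as a field automorphism $\tau$, and $h(\infty)=\infty$, so $h=\tau$ on $PG(1,q)$. Hence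
$$g=\eta\tau,\qquad \eta=\delta^{-1}\alpha^{-1}\in PGL(2,q)\setminus PSL(2,q).$$
Both $\eta$ and $\tau$ normalize $A=PSL(2,q)$, so $gA=Ag$. Therefore $gA=\eta\tau A=\eta A\tau=(PGL(2,q)\setminus PSL(2,q))\tau$, and
$$A\mathcal S=A\cup AgA=A\cup gA=\mathcal S,\qquad \mathcal S=PSL(2,q)\cup\big(PGL(2,q)\setminus PSL(2,q)\big)\tau. \tag{12}$$
So $\beta\mathcal S=\mathcal S$ for every $\beta\in A$, and $(x,y)\mapsto(x,\beta(y))$ is an automorphism fixing every generator in $\mathcal G_1$. For $y\in Y=X$ the group $K_y\le A$ consists of the identity and elements that fix precisely $y$, and it is transitive on the other points. Hence $\mathcal M$ is $G$-transitive for $G=X\times\{y\}$, for every $y$. This completes the proof of Theorem 2.1; in particular there is no finite Minkowski plane of type D. $\square$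

In this case it is $A\mathcal S=\mathcal S$, and not $\mathcal S=fA$, that carries the translations over to the other side.

## 7. Two translation generators in one set, and the list of planes

We prove Theorem 2.2. Hypothesis (H) is no longer assumed.

**Step 1: (a) implies (b).** We spread transitivity from two generators to all. Let $\mathcal M$ be $G$-transitive for $\{x\}\times Y$ and $\{x'\}\times Y$, $x\ne x'$. For $z\neq x$ choose $\alpha\in K_x$ with $\alpha(x')=z$. By Lemma 1.1(4), $K_z=\alpha K_{x'}\alpha^{-1}$, and this group is transitive on $X\setminus\{z\}$ because $K_{x'}$ is transitive on $X\setminus\{x'\}$. So (H) holds, and Theorem 2.1 gives (b). The same argument works for $\mathcal G_2$.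

**Step 2: (b) implies (c).** We read off the possible sets $\mathcal S$. Now (H) holds. If $n$ is even or $n=3$, then $\mathcal S=fA$, and $A$ is sharply 3-transitive because $\mathcal S$ is by (J). If $n\ge5$ is odd, Sections 5 and 6 show that either $A$ is sharply 3-transitive and $\mathcal S=fA$, or, after identifying $Y$ with $X$, (12) holds, and this is in the list with $\sigma=\tau$. If $\mathcal S=fA$, identify $Y$ with $X$ via $f$, so that $\mathcal S=A$. Zassenhaus' theorem gives $A=PGL(2,q)$, or $A=M(q)$ with $q$ an odd square; here $q=n$. For $q$ even, $PGL(2,q)$ is in the list; for $q$ odd it is the case $\sigma=1$; and $M(q)$ is the case of the involutory automorphism.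

**Step 3: the structures in (c) are Minkowski planes.** Let $X=Y=PG(1,q)$ and $B=PSL(2,q)$, and let $\mathcal S$ be as in (c). (G) and (C) are clear, and circles have $N=q+1\ge3$ points. As before put $n=N-1$.

(J) says that exactly one element of $\mathcal S$ maps a given triple $t$ of distinct points to a given triple $t'$ of distinct points. For $\mathcal S=PGL(2,q)$ this is clear. Let $q$ be odd. As in Section 5, $B$ has two orbits $O_1,O_2$ on triples, and the elements of $PGL(2,q)\setminus B$ interchange them. Since $\sigma$ normalizes $B$ and fixes $(\infty,0,1)$, it preserves both orbits. Hence the elements of $(PGL(2,q)\setminus B)\sigma$ interchange $O_1$ and $O_2$. If $t,t'$ lie in the same orbit, exactly one element of $B$ maps $t$ to $t'$, and no other element of $\mathcal S$ does. If not, then no element of $B$ maps $t$ to $t'$. The unique $\eta\in PGL(2,q)$ with $\eta(\sigma(t))=t'$ is not in $B$, since $\sigma(t)$ lies in the orbit of $t$; so $\eta\sigma$ is the unique element of $\mathcal S$ mapping $t$ to $t'$.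

(T): let $p\in C$, and let $r$ be a point on no generator through $p$. We show that exactly one circle through $r$ touches $C$ at $p$. If $r\in C$, a circle through $p$ and $r$ that touches $C$ at $p$ must be $C$. Let $r\notin C$. By (J) there are $N-2=n-1$ circles through $p$ and $r$: fix a generator $\{x\}\times Y$ containing neither $p$ nor $r$; each of the $N-2$ points on it that lie on no generator $X\times\{y\}$ through $p$ or $r$ determines one such circle, and each such circle passes through exactly one of these points. Of the $n$ points of $C\setminus\{p\}$ exactly two lie on generators through $r$: the points of $C$ on $G_1(r)$ and on $G_2(r)$ are different because $r\notin C$, and neither is $p$. For each of the other $n-2$ points $s$, no two of $p,r,s$ lie on a common generator, so there is a unique circle through $p,r,s$. These $n-2$ circles are distinct, since a circle different from $C$ meets $C$ in at most two points. They are exactly the circles through $p$ and $r$ that meet $C$ in a second point, because such a second point lies on no generator through $r$. So exactly $(n-1)-(n-2)=1$ circle through $p$ and $r$ meets $C$ only in $p$.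

**Step 4: (c) implies (b) implies (a).** It remains to find the translations. Since $\sigma$ and $PGL(2,q)$ normalize $B$, we have $B\mathcal S=\mathcal S=\mathcal SB$ (for $q$ even simply because $\mathcal S=PGL(2,q)=B$). So for every $\beta\in B$ both $(x,y)\mapsto(\beta(x),y)$ and $(x,y)\mapsto(x,\beta(y))$ are automorphisms. The maps $u\mapsto u+b$, $b\in F$, lie in $B$ and form a group that fixes $\infty$, is regular on $F$, and whose non-identity elements fix only $\infty$. As $B$ is transitive on $PG(1,q)$, it contains a conjugate of this group with the same properties at every point $x$ in place of $\infty$. These conjugates, acting on the first or on the second coordinate, are groups of $G$-translations that show that $\mathcal M$ is $G$-transitive for every generator $G$. So (b) holds, and (b) trivially implies (a).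

**Step 5: the last statement of Theorem 2.2.** If the set of generators $G$ for which a finite plane is $G$-transitive contains two generators of the same set, then (a) holds, hence (b), and it is the set of all generators. Otherwise it contains at most one generator from each set. $\square$
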